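# A degree of interpretability outside the closure of the $\Sigma_1$ and $\Pi_1$ degrees

## 1. Theories, $\Sigma_1$ sentences, reflexivity

Throughout, $T$ is a consistent, recursively axiomatized extension of Peano Arithmetic $PA$ in the language of $PA$. The letters $A,B,C$ denote recursively axiomatized extensions of $T$ in the same language. The inconsistent extension is not excluded. Everything below depends only on the set of theorems of a theory, so by Craig's trick we may take each axiom set to be primitive recursive. We fix a primitive recursive enumeration of it. We write $A|k$ for the set of the first $k$ axioms of $A$, and $\mathrm{Con}_{A|k}$ for the arithmetical sentence "the first $k$ axioms of $A$ are consistent". With a variable $z$ in place of $k$ we get a formula $\mathrm{Con}_{A|z}$, and $PA$ proves that it is decreasing in $z$: if $y\le z$, then $\mathrm{Con}_{A|z}$ implies $\mathrm{Con}_{A|y}$. We write $\mathrm{Con}_A$ for $\forall z\,\mathrm{Con}_{A|z}$, and $\mathrm{Pr}_A$, $\mathrm{Pr}_S$ for provability from $A$ or from a finite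 set $S$ of sentences.

**Definition (strict $\Sigma_1$, $\Sigma_1$, $\Pi_1$).** A sentence is *strict $\Sigma_1$* if it has the form $\exists x\,\delta(x)$ with $\delta\in\Delta_0$ (all quantifiers bounded). It is *$\Sigma_1$* if it is $PA$-provably equivalent to a strict $\Sigma_1$ sentence, and *$\Pi_1$* if its negation is $\Sigma_1$. The same words are used for formulas. A formula that is both $\Sigma_1$ and $\Pi_1$ is *$\Delta_1$ in $PA$*.

Both classes are closed under $\wedge$ and $\vee$, and in $PA$ also under bounded quantification.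

*Example.* The sentence $\forall x(0+x=x)$ is a theorem of $PA$, so it is $PA$-equivalent to $\exists y(y=y)$. Hence it is $\Sigma_1$, but it is not strict $\Sigma_1$.

**Recalled fact (provable $\Sigma_1$-completeness).** If $\sigma$ is *strict* $\Sigma_1$ and $S$ is a finite set of sentences that proves the axioms of Robinson's $Q$, then $PA\vdash\sigma\to\mathrm{Pr}_S(\sigma)$. For $T$ in place of $S$ the strictness does not matter: if $\sigma$ is $\Sigma_1$ and $\sigma_0$ is a strict form of it, then $T$ proves $\sigma_0\to\sigma$, so $PA\vdash\sigma\to\mathrm{Pr}_T(\sigma)$.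

*Why "strict" for finite $S$.* With $S=Q$ and $\sigma=\forall x(0+x=x)$ the fact would give $PA\vdash\mathrm{Pr}_Q(\sigma)$, hence $Q\vdash\sigma$. But $\sigma$ fails in the following model of $Q$. Take $\mathbb N\cup\{a,b\}$ with $a,b$ their own successors. For all $x$ put $x+a=b$ and $x+b=a$; for $n\in\mathbb N$ put $a+n=a$ and $b+n=b$. For multiplication put $n\cdot a=a$ and $n\cdot b=b$ for $n\in\mathbb N$; $a\cdot a=a\cdot b=b$ and $b\cdot a=b\cdot b=a$; $a\cdot0=b\cdot 0=0$; and $a\cdot n=b$, $b\cdot n=a$ for $n\ge1$. The equations $x+Sy=S(x+y)$ and $x\cdot Sy=x\cdot y+x$ are checked case by case. For instance, $a\cdot Sa=a\cdot a=b$ and $a\cdot a+a=b$. In this model $0+a=b\ne a$.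

**Recalled fact (reflexivity).** Every extension $A$ of $PA$ in the language of $PA$ proves $\mathrm{Con}_S$ for each finite set $S$ of theorems of $A$. In particular $A\vdash\mathrm{Con}_{A|k}$ for each $k\in\mathbb N$. Since this holds for every extension, all our theories are *essentially reflexive*.

*Example.* $T\vdash\mathrm{Con}_{T|k}$ for each $k$ separately. But $T\nvdash\forall z\,\mathrm{Con}_{T|z}$, by Gödel's second incompleteness theorem.

## 2. Interpretability read off from $\Pi_1$ theorems

**Definition (interpretability).** $A\le B$ means that $A$ is relatively interpretable in $B$: there are a formula defining a domain, provably nonempty in $B$, and formulas of $B$ translating the symbols of $A$, such that the translation of every theorem of $A$, with quantifiers relativized to the domain, is a theorem of $B$. We write $A\equiv B$ if $A\le B$ and $B\le A$.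

*Example.* If $B$ proves every theorem of $A$, the identity translation shows $A\le B$.

The relation $\le$ is reflexive and transitive. What makes it tractable here is that it only sees $\Pi_1$ theorems. Let $\Pi(A)$ denote the set of $\Pi_1$ theorems of $A$.

**Fact 1.** The following are equivalent: $A\le B$; $B\vdash\mathrm{Con}_{A|k}$ for all $k$; $\Pi(A)\subseteq\Pi(B)$.

*Proof.* The first equivalence is the Orey–Hájek theorem, for which see P. Lindström, *Aspects of Incompleteness*, Ch. 6. For the second we isolate one observation: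

$$\text{if }\chi\in\Pi(A),\text{ then } PA\vdash\mathrm{Con}_{A|k}\to\chi\ \text{ for all large } k. \tag{1}$$

To see (1), choose a strict $\Sigma_1$ sentence $\sigma$ with $PA\vdash\neg\chi\leftrightarrow\sigma$. Since $A$ extends $PA$, it proves $\neg\sigma$ and the axioms of $Q$. So for all large $k$ the finite set $A|k$ proves $\neg\sigma$ and the axioms of $Q$. Then $PA\vdash\mathrm{Pr}_{A|k}(\neg\sigma)$, because this is a true $\Sigma_1$ statement, and $PA\vdash\sigma\to\mathrm{Pr}_{A|k}(\sigma)$ by provable $\Sigma_1$-completeness. Hence $PA\vdash\sigma\to\neg\mathrm{Con}_{A|k}$, which is (1).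

If $B\vdash\mathrm{Con}_{A|k}$ for all $k$, then (1) gives $\Pi(A)\subseteq\Pi(B)$. Conversely, $\mathrm{Con}_{A|k}$ is $\Pi_1$ and belongs to $\Pi(A)$ by reflexivity, so $\Pi(A)\subseteq\Pi(B)$ gives $B\vdash\mathrm{Con}_{A|k}$. $\square$

*Example.* $T+\neg\mathrm{Con}_T\equiv T$. Let $\chi$ be $\Pi_1$ with $T+\neg\mathrm{Con}_T\vdash\chi$, and put $\sigma=\neg\chi$. Then $T+\sigma\vdash\mathrm{Con}_T$. Also $T+\sigma\vdash\mathrm{Pr}_T(\sigma)$. A consistent theory that proves $\sigma$ stays consistent when $\sigma$ is added, so $T+\sigma\vdash\mathrm{Con}_{T+\sigma}$. By Gödel's second theorem $T+\sigma$ is inconsistent, that is, $T\vdash\chi$. So $\Pi(T+\neg\mathrm{Con}_T)=\Pi(T)$. On the other hand $T+\mathrm{Con}_T\not\le T$, since $\mathrm{Con}_T$ is a $\Pi_1$ sentence that $T$ does not prove.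

## 3. The lattice $D_T$ and the set $G_T$

**Definition (degrees).** The $\equiv$-class of $A$ is its *degree* $d(A)$. For a sentence $\varphi$ put $d(\varphi)=d(T+\varphi)$. $D_T$ is the set of degrees, ordered by $d(A)\le d(B)$ iff $A\le B$. We write $0=d(T)$, the least degree.

*Example.* By the previous example $d(\neg\mathrm{Con}_T)=0$ and $d(\mathrm{Con}_T)>0$.

**Definition (the operations).**
$$A\downarrow B=T+\{\mathrm{Con}_{A|k}\vee\mathrm{Con}_{B|k}:k\in\mathbb N\},\qquad A\uparrow B=T+\{\mathrm{Con}_{A|k}\wedge\mathrm{Con}_{B|k}:k\in\mathbb N\}.$$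

**Fact 2.** $\Pi(A\downarrow B)=\Pi(A)\cap\Pi(B)$, and $\Pi(A\uparrow B)$ is the set of $\Pi_1$ consequences of $T+\Pi(A)+\Pi(B)$. Hence $D_T$ is a lattice with $d(A)\cap d(B)=d(A\downarrow B)$ as greatest lower bound and $d(A)\cup d(B)=d(A\uparrow B)$ as least upper bound.

*Proof.* By reflexivity each axiom $\mathrm{Con}_{A|k}\vee\mathrm{Con}_{B|k}$ is a theorem of $A$ and of $B$, so $\Pi(A\downarrow B)\subseteq\Pi(A)\cap\Pi(B)$. If $\chi\in\Pi(A)\cap\Pi(B)$, then by (1), for large $k$, both $\mathrm{Con}_{A|k}$ and $\mathrm{Con}_{B|k}$ imply $\chi$ in $PA$, so $A\downarrow B\vdash\chi$.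

For $\uparrow$: the axioms of $A\uparrow B$ follow from $T+\Pi(A)+\Pi(B)$ by reflexivity, and $A\uparrow B$ proves $\Pi(A)\cup\Pi(B)$ by (1). So the two theories have the same theorems.

Finally, by Fact 1, $C\le A,B$ iff $\Pi(C)\subseteq\Pi(A)\cap\Pi(B)=\Pi(A\downarrow B)$ iff $C\le A\downarrow B$. Also $A,B\le C$ iff $\Pi(A)\cup\Pi(B)\subseteq\Pi(C)$. Since $C$ extends $T$, this holds iff $\Pi(A\uparrow B)\subseteq\Pi(C)$, that is, iff $A\uparrow B\le C$. $\square$

Iterating, the join $d(A_1)\cup\dots\cup d(A_n)$ is the degree whose $\Pi_1$ theorems are the $\Pi_1$ consequences of $T+\bigcup_i\Pi(A_i)$.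

*Examples.* (a) For any sentences, $d(\varphi)\cap d(\psi)=d(\varphi\vee\psi)$, because $T+\varphi\vee\psi\vdash\chi$ iff both $T+\varphi\vdash\chi$ and $T+\psi\vdash\chi$. (b) For $\Pi_1$ sentences, $d(\pi)\cup d(\pi')=d(\pi\wedge\pi')$, because $\Pi(T+\pi)$ and $\Pi(T+\pi')$ contain $\pi$ and $\pi'$. (c) In general a join is not a conjunction. For $T=PA$, $d(\neg\mathrm{Con}_T)\cup d(\mathrm{Con}_T)=0\cup d(\mathrm{Con}_T)=d(\mathrm{Con}_T)$, the degree of a consistent theory, while $d(\neg\mathrm{Con}_T\wedge\mathrm{Con}_T)$ is the degree of the inconsistent theory.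

**Definition ($G_T$).** A degree is a *$\Sigma_1$ degree* (a *$\Pi_1$ degree*) if it equals $d(\varphi)$ for a single $\Sigma_1$ (respectively $\Pi_1$) sentence $\varphi$. $G_T$ is the closure of the $\Sigma_1$ and the $\Pi_1$ degrees under $\cap$ and $\cup$.

*Example.* $0=d(0=0)$ is both a $\Sigma_1$ and a $\Pi_1$ degree, and $d(\mathrm{Con}_T)$ is a $\Pi_1$ degree. If $\sigma$ is $\Sigma_1$ and $\pi$ is $\Pi_1$, then $d(\sigma)\cap d(\pi)=d(\sigma\vee\pi)$ lies in $G_T$.

**Definition ($\mathcal B_1$, $G_T^{\mathcal B}$).** $\mathcal B_1$ is the set of Boolean combinations of $\Sigma_1$ sentences, and $G_T^{\mathcal B}$ is the closure of $\{d(\beta):\beta\in\mathcal B_1\}$ under $\cap$ and $\cup$.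

*Example.* The sentence $\sigma\vee\pi$ of the last example is in $\mathcal B_1$. Since $\Sigma_1\cup\Pi_1\subseteq\mathcal B_1$, we have $G_T\subseteq G_T^{\mathcal B}\subseteq D_T$.

**Fact 3.** Every element of $G_T^{\mathcal B}$ is a finite join $d(\beta_1)\cup\dots\cup d(\beta_n)$ with $n\ge1$ and $\beta_i\in\mathcal B_1$.

*Proof.* First, $D_T$ is distributive. Let $a=d(A)$, $b=d(B)$, $c=d(C)$, and let $\chi$ be a $\Pi_1$ theorem of the theory representing $(a\cup b)\cap c$. By Fact 2, $\chi\in\Pi(C)$ and $\chi$ follows from $T+\Pi(A)+\Pi(B)$. By compactness there are $x\in\Pi(A)$, $y\in\Pi(B)$ with $T\vdash x\wedge y\to\chi$. Then $\chi\vee x\in\Pi(A)\cap\Pi(C)$ and $\chi\vee y\in\Pi(B)\cap\Pi(C)$, and over $T$ these two sentences together imply $\chi\vee(x\wedge y)$, hence $\chi$. So $(a\cup b)\cap c\le(a\cap c)\cup(b\cap c)$, and the reverse inequality holds in any lattice.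

Now the finite joins of degrees $d(\beta)$ are closed under $\cup$ trivially. By distributivity and example (a), $\bigcup_i d(\beta_i)\cap\bigcup_j d(\beta_j')=\bigcup_{i,j}d(\beta_i\vee\beta'_j)$, so they are closed under $\cap$ too. $\square$

## 4. Is $G_T$ all of $D_T$? Theorems A and B

The question, taken from the chapter "7. Degrees Of Interpretability" (https://projecteuclid.org/accountAjax/Download?downloadType=presschapter&isResultClick=True&urlId=lnl%2F1235416283), is this: starting from theories axiomatized over $T$ by one $\Sigma_1$ or one $\Pi_1$ sentence, and combining their degrees by finitely many meets and joins, do we reach the degree of every extension of $T$, or is $G_T\ne D_T$?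

**Theorem A.** For every consistent, recursively axiomatized extension $T$ of $PA$ there is a degree in $D_T$ that is not in $G_T$. In fact there is one not in $G_T^{\mathcal B}$.

So $G_T\neq D_T$ for every such $T$, and no soundness assumption on $T$ is needed.

**Theorem B.**
1. For every degree $b>0$ in $D_T$ there is a degree $g$ with $0<g\le b$ and $g\notin G_T^{\mathcal B}$. In particular $D_T\setminus G_T^{\mathcal B}$ is infinite.
2. Every degree in $D_T$ equals $d(\varphi)$ for a single sentence $\varphi$ that is $\Delta_2$ provably in $PA$. So $\mathcal B_1$ in Theorem A cannot be replaced by the class of provably $\Delta_2$ sentences.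

## 5. Excluding one $\Sigma_1$ degree, one $\Pi_1$ degree, then all Boolean joins

By Fact 1, $d(A)=d(T+\Pi(A))$. So every degree is $d(T+F)$ for some recursively enumerable set $F$ of $\Pi_1$ sentences, and we look for an $F$ such that $T+F$ is consistent and $d(T+F)\notin G_T^{\mathcal B}$. We ask what $F$ must do in the simplest cases.

*One $\Sigma_1$ degree.* Suppose $d(T+F)=d(\sigma)$ with $\sigma$ in $\Sigma_1$. Then $T+\sigma$ is consistent and proves all of $F$. To exclude this it is enough that

* **(I)** if $s$ is $\Sigma_1$ and $T+s$ is consistent, then $T+s$ does not prove all of $F$.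

*One $\Pi_1$ degree.* Suppose $d(T+F)=d(\pi)$ with $\pi$ in $\Pi_1$. Then $T+F\vdash\pi$, and $T+\pi$ proves all of $F$. We get a contradiction with (I) as soon as some $\Sigma_1$ sentence $r$ consistent with $T$ satisfies $T+r\vdash\pi$. Since $\pi$ follows from finitely many members of $F$, it is enough that finite pieces of $F$ can be proved from consistent $\Sigma_1$ sentences. We ask for this in a form that can be iterated:

* **(II)** if $r$ is $\Sigma_1$, $T+F+r$ is consistent and $\psi\in F$, then there is a $\Sigma_1$ sentence $r'$ with $T+F+r'$ consistent, $T\vdash r'\to r$ and $T+r'\vdash\psi$.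

In words: any finite part of $F$ can be forced by a $\Sigma_1$ sentence, but all of $F$ cannot. These two properties already exclude everything in $G_T^{\mathcal B}$.

**Extended form of (II).** Suppose (II) holds, $r$ is $\Sigma_1$, $T+F+r$ is consistent and $T+F+r\vdash\psi$ for an arbitrary sentence $\psi$. Then there is a $\Sigma_1$ sentence $r'$ with $T+F+r'$ consistent, $T\vdash r'\to r$ and $T+r'\vdash\psi$. Indeed the proof of $\psi$ uses finitely many $\psi_0,\dots,\psi_m\in F$. Apply (II) successively for $\psi_0,\dots,\psi_m$. Each new sentence implies the previous ones over $T$, so the last one implies $r$ and all the $\psi_j$, hence $\psi$.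

**Proposition 4.** Let $F$ be a recursively enumerable set of $\Pi_1$ sentences such that $T+F$ is consistent and (I), (II) hold. Then $d(T+F)\notin G_T^{\mathcal B}$.

*Proof.* Suppose $d(T+F)\in G_T^{\mathcal B}$. By Facts 1, 2 and 3 there are $\beta_1,\dots,\beta_n\in\mathcal B_1$ such that $T+F$ and $T+\bigcup_i\Pi(T+\beta_i)$ have the same $\Pi_1$ consequences. In particular
$$\Pi(T+\beta_i)\subseteq\Pi(T+F)\quad\text{for each } i, \tag{2}$$
$$T+\textstyle\bigcup_i\Pi(T+\beta_i)\ \text{ proves every member of } F. \tag{3}$$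

The plan is to build one $\Sigma_1$ sentence consistent with $T$ that proves all the $\beta_i$ at once; by (3) it then proves all of $F$, against (I). We construct $\Sigma_1$ sentences $r_0,\dots,r_n$, each consistent with $T+F$, such that $T\vdash r_i\to r_{i-1}$ and $T+r_i\vdash\beta_i$ for $1\le i\le n$. Let $r_0$ be $0=0$. Suppose $r_{i-1}$ is given, and write $\beta_i$ in disjunctive form as $\bigvee_{j<l}(\sigma_j\wedge\pi_j)$ with $\sigma_j\in\Sigma_1$, $\pi_j\in\Pi_1$.

**Step 1: decide the $\Pi_1$ parts.** The purpose is to turn $\beta_i$ into a $\Sigma_1$ sentence. Start with $r=r_{i-1}$ and treat $j=0,\dots,l-1$ in turn. If $T+F+r\nvdash\pi_j$, replace $r$ by $r\wedge\neg\pi_j$, which is $\Sigma_1$ and consistent with $T+F$. If $T+F+r\vdash\pi_j$, use the extended form of (II) to replace $r$ by a $\Sigma_1$ sentence that implies it over $T$, is consistent with $T+F$, and proves $\pi_j$ over $T$. At the end $r$ is a $\Sigma_1$ sentence consistent with $T+F$, $T\vdash r\to r_{i-1}$, and $T+r$ proves $\pi_j$ or $\neg\pi_j$ for each $j$. Hence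
$$T+r\vdash\beta_i\leftrightarrow\sigma,$$
where $\sigma$ is the disjunction of those $\sigma_j$ for which $T+r\vdash\pi_j$ (the empty disjunction being $0=1$). This $\sigma$ is $\Sigma_1$.

**Step 2: $r\wedge\sigma$ is consistent with $T+F$.** Here (2) is used. Suppose not, so $T+F+r\vdash\neg\sigma$. By the extended form of (II) there is a $\Sigma_1$ sentence $r^*$, consistent with $T+F$, with $T\vdash r^*\to r$ and $T+r^*\vdash\neg\sigma$. Since $T+r^*\vdash r$, we get $T+r^*\vdash\neg\beta_i$, that is, $T+\beta_i\vdash\neg r^*$. Now $\neg r^*$ is $\Pi_1$, so $\neg r^*\in\Pi(T+\beta_i)$, and (2) gives $T+F\vdash\neg r^*$. This contradicts the consistency of $T+F+r^*$.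

**Step 3: conclude.** Put $r_i=r\wedge\sigma$. Then $r_i$ is $\Sigma_1$, consistent with $T+F$, $T\vdash r_i\to r_{i-1}$ and $T+r_i\vdash\beta_i$. After $n$ rounds, $T+r_n$ is consistent and proves every $\beta_i$, hence all of $\bigcup_i\Pi(T+\beta_i)$, hence all of $F$ by (3). This contradicts (I). $\square$

So Theorem A is reduced to finding $F$ with $T+F$ consistent and with (I) and (II).

## 6. A self-referential sequence that collapses to $\mathrm{Con}_T$

Let $s_0,s_1,\dots$ enumerate the strict $\Sigma_1$ sentences. Property (I) invites a diagonal argument: attach to each $e$ a $\Pi_1$ sentence that $s_e$ cannot prove if it is consistent with $T$. The most direct way is to take $\Sigma_1$ sentences $\tau_0(\bar e)$ with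
$$PA\vdash\tau_0(\bar e)\leftrightarrow s_e\wedge\mathrm{Pr}_T(\neg\tau_0(\bar e)),\qquad F_0=\{\neg\tau_0(\bar e):e\in\mathbb N\}.$$

*(I) holds.* Suppose $T+s_e$ is consistent and $T+s_e\vdash\neg\tau_0(\bar e)$. Since $\tau_0(\bar e)$ implies $s_e$, already $T\vdash\neg\tau_0(\bar e)$. Then $\mathrm{Pr}_T(\neg\tau_0(\bar e))$ is a true $\Sigma_1$ sentence, so $PA$ proves it, and $T+s_e\vdash\tau_0(\bar e)$. So $T+s_e$ is inconsistent, a contradiction.

*But $T+F_0$ has the same theorems as $T+\mathrm{Con}_T$.* Work in $T+\mathrm{Con}_T$ and suppose $\tau_0(\bar e)$. Then $\mathrm{Pr}_T(\neg\tau_0(\bar e))$, and $\mathrm{Pr}_T(\tau_0(\bar e))$ by provable $\Sigma_1$-completeness, against $\mathrm{Con}_T$. So $T+\mathrm{Con}_T\vdash F_0$. Conversely, let $s_e$ be $\exists x(x=x)$. If $\neg\mathrm{Con}_T$, then $T$ proves everything, in particular $\neg\tau_0(\bar e)$, so $\tau_0(\bar e)$ holds. Hence $\neg\tau_0(\bar e)$ alone implies $\mathrm{Con}_T$.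

So $d(T+F_0)=d(\mathrm{Con}_T)$ is a $\Pi_1$ degree, and $T+F_0$ is even inconsistent if $T\vdash\neg\mathrm{Con}_T$. What breaks is (II). Suppose $T+\mathrm{Con}_T$ is consistent. The single member $\neg\tau_0(\bar e)$ with $s_e=\exists x(x=x)$ implies all of $F_0$ over $T$. By (I), no $\Sigma_1$ sentence consistent with $T$ proves it.

We need a way for a $\Sigma_1$ sentence to *prevent* $\tau(\bar e)$ without contradicting $T+F$. The remedy is to put a second $\Sigma_1$ event in competition with the one that makes $\tau(\bar e)$ true, in the manner of Rosser. If the second event comes first, a $\Sigma_1$ sentence $\tau'(\bar e)$ holds, and $\tau'(\bar e)$ refutes $\tau(\bar e)$. The second event must be arranged so that it does not destroy the argument for (I).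

## 7. A race between two $\Sigma_1$ events

Let $s_0,s_1,\dots$ enumerate the strict $\Sigma_1$ sentences $s_i=\exists x\,\delta_i(x)$ in increasing order of Gödel number. Every $\Sigma_1$ sentence is $PA$-equivalent to some $s_i$. Let $W(u,i)$ say "$\delta_i(w)$ holds for some $w\le u$". This is $\Delta_1$ in $PA$ (by the truth definition for $\Delta_0$ formulas) and provably monotone in $u$, and $PA\vdash s_i\leftrightarrow\exists u\,W(u,\bar i)$.

We define two $\Sigma_1$ formulas $\tau(x),\tau'(x)$ simultaneously by the diagonal lemma, using the following notions.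

* $P(q,e)$: $q$ is a $T$-proof of $\neg\tau(\bar e)$.
* $Q(q,i,e)$: $q$ is a $T$-proof of $s_i\wedge\tau'(\bar e)\to\tau(\bar0)\vee\dots\vee\tau(\bar m)$ for some $m$.
* $\alpha(u,e)$: $\;W(u,e)\wedge\exists q\le u\,P(q,e)$.
* $\alpha'(u,e)$: $\;W(u,e)\wedge\exists q\le u\,\exists i\le u\,[\,Q(q,i,e)\wedge W(u,i)\wedge\forall p\le q\,\neg P(p,e)\,]$.

Provably in $PA$, for all $e$:
$$\tau(e)\leftrightarrow\exists u\,[\alpha(u,e)\wedge\neg\alpha'(u,e)], \tag{4}$$
$$\tau'(e)\leftrightarrow\exists u\,[\alpha'(u,e)\wedge\forall v\le u\,\neg(\alpha(v,e)\wedge\neg\alpha'(v,e))]. \tag{5}$$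

*Why such formulas exist.* Diagonalize one formula $\xi(y,x)$: the parametric diagonal lemma gives a $\Sigma_1$ formula $\xi$ with $PA\vdash\xi(y,x)\leftrightarrow\Theta(\ulcorner\xi\urcorner,y,x)$. Here $\Theta(z,y,x)$ says "$y=0$ and the right side of (4) holds, or $y=1$ and the right side of (5) holds", with $P$ and $Q$ computed from the formula with code $z$. Put $\tau(x)=\xi(0,x)$ and $\tau'(x)=\xi(1,x)$. The matrices are $\Delta_1$ in $PA$, so $\Theta$ is $\Sigma_1$.

*How to read this.* Both events $\alpha$ and $\alpha'$ are monotone in $u$. So $\tau(e)$ says that $\alpha$ occurs strictly before $\alpha'$, and $\tau'(e)$ says that $\alpha'$ occurs no later than $\alpha$. The event $\alpha$ is the one of Section 6: $s_e$ has a witness, and $T$ has been seen to prove $\neg\tau(\bar e)$. The event $\alpha'$ says: $s_e$ has a witness, and some $s_i$ that also has a witness is provably incompatible with $\tau'(\bar e)$ and $F$, the proof $q$ of this coming before every $T$-proof of $\neg\tau(\bar e)$.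

We shall use the following elementary facts.

* $P$ and $Q$ are primitive recursive, and $PA$ decides their numerical instances correctly.
* With the usual coding, $PA\vdash Q(q,i,e)\to i\le q$: a proof is at least as large as the code of $s_i$, which occurs in its last formula, and that code is at least $i$.
* $PA\vdash x\le\bar q\to x=\bar0\vee\dots\vee x=\bar q$ for each $q\in\mathbb N$.
* $\alpha$ and $\alpha'$ are $\Delta_1$ and monotone in $u$, provably in $PA$. In $\alpha'$ the last clause does not mention $u$, and every other occurrence of $u$ is monotone.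

Three consequences, each proved in $PA$, tell us how the race behaves.

$$PA\vdash\tau(e)\vee\tau'(e)\to\exists u\,W(u,e);\qquad\text{in particular } PA\vdash\tau(\bar e)\to s_e. \tag{6}$$
This holds because $W(u,e)$ is a conjunct of both $\alpha$ and $\alpha'$.

$$PA\vdash\neg(\tau(e)\wedge\tau'(e)). \tag{7}$$
Let $u$ witness $\tau(e)$ and $u'$ witness $\tau'(e)$. Then $\neg\alpha'(u,e)$ and $\alpha'(u',e)$, so $u<u'$ by monotonicity. But then $v=u$ violates the clause of (5) for $u'$.

$$PA\vdash\exists u\,(\alpha(u,e)\vee\alpha'(u,e))\to\tau(e)\vee\tau'(e). \tag{8}$$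
Suppose $\neg\tau(e)$. Then $\alpha(v,e)\to\alpha'(v,e)$ for all $v$. So $\alpha'(u,e)$ holds for some $u$, and this $u$ witnesses $\tau'(e)$.

Put
$$F=\{\neg\tau(\bar e):e\in\mathbb N\}.$$
These are $\Pi_1$ sentences, and $T+F$ is a recursively axiomatized extension of $T$.

## 8. Consistency of $T+F$ and the two properties

**Lemma 5.** $T+F$ is consistent.

*Proof.* Suppose not, and let $m$ be least with $T\vdash\tau(\bar0)\vee\dots\vee\tau(\bar m)$. Put $T_m=T+\{\neg\tau(\bar j):j<m\}$. By minimality $T_m$ is consistent (for $m=0$ it is $T$), and $T_m\vdash\tau(\bar m)$. The aim is to show that in $T_m$ the event $\alpha'$ has always occurred by the time $\alpha$ does, so that $\tau(\bar m)$ is refuted.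

**Step 1: collect what is standardly true.** Since $T_m$ is consistent and proves $\tau(\bar m)$, $T\nvdash\neg\tau(\bar m)$. So $PA\vdash\neg P(\bar p,\bar m)$ for every $p\in\mathbb N$. Let $s_i$ be $\exists x(x=x)$; then $PA\vdash\forall u\,W(u,\bar i)$, with witness $w=0$. Since $T\vdash\tau(\bar0)\vee\dots\vee\tau(\bar m)$, there is a $T$-proof $q$ of $s_i\wedge\tau'(\bar m)\to\tau(\bar0)\vee\dots\vee\tau(\bar m)$. So $Q(q,i,m)$ is true, and $i\le q$.

**Step 2: derive a contradiction in $T_m$.** Work in $T_m$. By $\tau(\bar m)$ there is $u$ with $\alpha(u,\bar m)$ and $\neg\alpha'(u,\bar m)$. From $\alpha(u,\bar m)$ we get $W(u,\bar m)$ and some $p\le u$ with $P(p,\bar m)$. By Step 1, $p$ is none of $\bar0,\dots,\bar q$, so $p>\bar q\ge\bar i$ and hence $\bar q,\bar i\le u$. Now $W(u,\bar m)$, $W(u,\bar i)$, $Q(\bar q,\bar i,\bar m)$ and $\forall p'\le\bar q\,\neg P(p',\bar m)$ all hold, that is, $\alpha'(u,\bar m)$. This is a contradiction, so $T_m$ is inconsistent, against the choice of $m$. $\square$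

The next lemma replaces the key step of the argument for (I) in Section 6. The danger is that $\alpha'$ has overtaken $\alpha$. The point is that in a model of $F$ this cannot happen through a standard proof $q$.

**Lemma 6.** If $T+F+s_e$ is consistent, then $T\nvdash\neg\tau(\bar e)$.

*Proof.* Suppose $p^*$ is a $T$-proof of $\neg\tau(\bar e)$, and let $M\models T+F+s_e$.

**Step 1: the event $\alpha'$ must have occurred in $M$.** Choose $u\in M$ with $u\ge p^*$ and $W(u,e)$ in $M$. Since $P(p^*,e)$ is true, it holds in $M$, so $\alpha(u,e)$ holds in $M$. By (8), $M\models\tau(\bar e)\vee\tau'(\bar e)$. Since $M\models\neg\tau(\bar e)$, we get $M\models\tau'(\bar e)$. Hence $\alpha'(u',e)$ holds in $M$ for some $u'$.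

**Step 2: its evidence is standard.** From $\alpha'(u',e)$ we get $q,i\in M$ with $Q(q,i,e)$, $W(u',i)$ and $\forall p\le q\,\neg P(p,e)$ in $M$. Since $P(p^*,e)$ holds, $q<p^*$, so $q$ is standard. Since $i\le q$, $i$ is standard as well. As $PA$ decides numerical instances of $Q$ correctly, $Q(q,i,e)$ is really true. So $T\vdash s_i\wedge\tau'(\bar e)\to\tau(\bar0)\vee\dots\vee\tau(\bar m)$ for some $m\in\mathbb N$.

**Step 3: contradiction with $F$.** $W(u',i)$ gives $M\models s_i$, and $M\models\tau'(\bar e)$ by Step 1. So $M\models\tau(\bar j)$ for some $j\le m$, contradicting $M\models F$. $\square$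

**Lemma 7 (property (I)).** If $s$ is $\Sigma_1$ and $T+s$ is consistent, then $T+s\nvdash\neg\tau(\bar e)$ for some $e$.

*Proof.* We may take $s=s_e$ for some $e$. Suppose $T+s_e\vdash\neg\tau(\bar j)$ for all $j$. Then $T+s_e$ proves $F$, so $T+F+s_e$ is consistent and Lemma 6 gives $T\nvdash\neg\tau(\bar e)$. But $T+s_e\vdash\neg\tau(\bar e)$ and, by (6), $PA\vdash\tau(\bar e)\to s_e$. So $T+\tau(\bar e)\vdash\neg\tau(\bar e)$, that is, $T\vdash\neg\tau(\bar e)$, a contradiction. $\square$

**Lemma 8 (property (II)).** Let $r$ be $\Sigma_1$ with $T+F+r$ consistent, and let $e\in\mathbb N$. Then there is a $\Sigma_1$ sentence $r'$ with $T+F+r'$ consistent, $T\vdash r'\to r$ and $T\vdash r'\to\neg\tau(\bar e)$.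

*Proof.* We may take $r=s_i$. There are three cases. The first two are immediate; in the third, the failure of the second case is itself the evidence that $\alpha'$ asks for.

**Case 1: $T\vdash\neg\tau(\bar e)$.** Put $r'=r$.

**Case 2: $T+F+r+\tau'(\bar e)$ is consistent.** Put $r'=r\wedge\tau'(\bar e)$. By (7), $T\vdash r'\to\neg\tau(\bar e)$.

**Case 3: neither holds.** Since $T\nvdash\neg\tau(\bar e)$, $PA\vdash\neg P(\bar p,\bar e)$ for every $p\in\mathbb N$. Since $T+F+s_i+\tau'(\bar e)$ is inconsistent, compactness gives $m$ and a $T$-proof $q$ of $s_i\wedge\tau'(\bar e)\to\tau(\bar0)\vee\dots\vee\tau(\bar m)$. So $Q(q,i,e)$ is true, and $i\le q$. Let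
$$r':=\exists u\,[\,W(u,\bar i)\wedge\forall v\le u\,\neg(\alpha(v,\bar e)\wedge\neg\alpha'(v,\bar e))\,].$$
In words: $s_i$ gets a witness before $\tau(\bar e)$ does. This is $\Sigma_1$, because $W,\alpha,\alpha'$ are $\Delta_1$ in $PA$.

*$r'$ implies $r$ and is consistent with $T+F$.* Clearly $PA\vdash r'\to s_i$. If $\neg\tau(\bar e)$ holds, then no $v$ satisfies $\alpha(v,\bar e)\wedge\neg\alpha'(v,\bar e)$, so any $u$ with $W(u,\bar i)$ witnesses $r'$. That is, $PA\vdash\neg\tau(\bar e)\wedge r\to r'$. Hence $T+F\vdash r\to r'$, and $T+F+r'$ is consistent because $T+F+r$ is.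

*$r'$ refutes $\tau(\bar e)$ over $T$.* Work in $T$. Let $u$ witness $r'$, and suppose $\tau(\bar e)$, so $\alpha(v,\bar e)\wedge\neg\alpha'(v,\bar e)$ for some $v$. By the choice of $u$, $v>u$, so $W(v,\bar i)$ by monotonicity. From $\alpha(v,\bar e)$ we get $W(v,\bar e)$ and some $p\le v$ with $P(p,\bar e)$. Since $P(p,\bar e)$ fails for $p=\bar0,\dots,\bar q$, we have $p>\bar q\ge\bar i$, so $\bar q,\bar i\le v$. Also $Q(\bar q,\bar i,\bar e)$ and $\forall p'\le\bar q\,\neg P(p',\bar e)$. Together these say $\alpha'(v,\bar e)$, a contradiction. $\square$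

**Proof of Theorem A.** $F$ is a recursively enumerable set of $\Pi_1$ sentences, $T+F$ is consistent by Lemma 5, (I) is Lemma 7 and (II) is Lemma 8. By Proposition 4, $d(T+F)\in D_T\setminus G_T^{\mathcal B}$. Since $G_T\subseteq G_T^{\mathcal B}$, also $d(T+F)\notin G_T$, so $G_T\ne D_T$. $\blacksquare$

## 9. Degrees outside $G_T^{\mathcal B}$ below every nonzero degree

This section proves Theorem B, part 1.

**Step 1: relativize to $\neg\theta$.** The purpose is to push the construction below a given $b=d(B)>0$. By Fact 1 there is a $\Pi_1$ sentence $\theta$ with $B\vdash\theta$ and $T\nvdash\theta$. Then $T'=T+\neg\theta$ is a consistent, recursively axiomatized extension of $PA$. Sections 7 and 8, applied to $T'$, give a set $F=\{\neg\tau(\bar e):e\in\mathbb N\}$ of $\Pi_1$ sentences with $d(T'+F)\notin G^{\mathcal B}_{T'}$. Put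
$$F^\theta=\{\theta\vee\neg\tau(\bar e):e\in\mathbb N\},\qquad g=d(T+F^\theta)\in D_T.$$
Since $B\vdash\theta$, $B$ proves $T+F^\theta$, so $g\le b$.

**Step 2: $g\notin G_T^{\mathcal B}$.** We show that otherwise $d(T'+F)$ would be in $G_{T'}^{\mathcal B}$. Suppose $g\in G_T^{\mathcal B}$. By Facts 1, 2 and 3 there are $\beta_1,\dots,\beta_n\in\mathcal B_1$ such that $T+F^\theta$ and $T+\bigcup_i\Pi(T+\beta_i)$ have the same $\Pi_1$ consequences. We claim that $T'+F$ and $T'+\bigcup_i\Pi(T'+\beta_i)$ also have the same $\Pi_1$ consequences.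

Let $\chi\in\Pi(T'+\beta_i)$. Then $T+\beta_i\vdash\neg\theta\to\chi$, so $\theta\vee\chi\in\Pi(T+\beta_i)$ and hence $T+F^\theta\vdash\theta\vee\chi$. Since $T'+F$ proves $T+F^\theta$ and $\neg\theta$, we get $T'+F\vdash\chi$. Conversely, each $\theta\vee\neg\tau(\bar e)$ is a $\Pi_1$ consequence of $T+F^\theta$, so it follows from $T+\bigcup_i\Pi(T+\beta_i)$. Since $\Pi(T+\beta_i)\subseteq\Pi(T'+\beta_i)$ and $T'\vdash\neg\theta$, we get $T'+\bigcup_i\Pi(T'+\beta_i)\vdash\neg\tau(\bar e)$. This proves the claim.

By Facts 1 and 2 in $D_{T'}$, $d(T'+F)$ is the join of the degrees $d(T'+\beta_i)$, so it lies in $G_{T'}^{\mathcal B}$, a contradiction.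

**Step 3: $g>0$.** This holds because $0=d(0=0)\in G_T\subseteq G_T^{\mathcal B}$. So $0<g\le b$ and $g\notin G_T^{\mathcal B}$.

**Step 4: a nonzero degree $b$ that is above none of finitely many given nonzero degrees.** This is what infinitude requires. Let $g_1,\dots,g_k$ be nonzero degrees, and choose a $\Pi_1$ sentence $\theta_j$ provable in a theory of degree $g_j$ with $T\nvdash\theta_j$. We look for a $\Pi_1$ sentence $\chi$ with $T\nvdash\chi$ and $T+\chi\nvdash\theta_j$ for all $j$. The theories $T_0=T$ and $T_j=T+\neg\theta_j$ $(1\le j\le k)$ are consistent. Let $\mathrm{Prf}_{T_j}$ be standard proof predicates, and let $\chi$ be the Rosser-type $\Pi_1$ sentence with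
$$PA\vdash\chi\leftrightarrow\forall p\,\Bigl[\,\bigvee_{j\le k}\mathrm{Prf}_{T_j}(p,\chi)\to\exists q\le p\,\bigvee_{j\le k}\mathrm{Prf}_{T_j}(q,\neg\chi)\Bigr].$$
We claim that no $T_j$ decides $\chi$. Suppose one does, and let $p_0$ be the least number that is a proof of $\chi$ or of $\neg\chi$ in some $T_j$.

* If $p_0$ is a proof of $\neg\chi$ in $T_j$, then $PA\vdash\chi$: $PA$ verifies that no $p<p_0$ is a proof of $\chi$ in any of the theories, and for $p\ge p_0$ the number $q=p_0$ serves. So $T_j$ proves both $\chi$ and $\neg\chi$ and is inconsistent.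
* If $p_0$ is a proof of $\chi$ in $T_j$, then no $q\le p_0$ is a proof of $\neg\chi$ in any of the theories (for $q=p_0$ because a proof has only one last formula). $PA$ verifies this, so $p=p_0$ refutes the right side and $PA\vdash\neg\chi$. Again $T_j$ is inconsistent.

Both are impossible. So $T\nvdash\chi$, and $T+\neg\theta_j\nvdash\neg\chi$, that is, $T+\chi\nvdash\theta_j$, for $1\le j\le k$. Put $b=d(\chi)$. Then $b>0$ and $g_j\not\le b$ for all $j$, by Fact 1.

**Step 5: infinitude.** Let $g_1,\dots,g_k$ be any finitely many members of $D_T\setminus G_T^{\mathcal B}$; they are nonzero since $0\in G_T^{\mathcal B}$. Take $b$ from Step 4 and then $g\le b$ with $g\notin G_T^{\mathcal B}$ from Steps 1–3. Since no $g_j$ is $\le b$, $g$ differs from all of them. So $D_T\setminus G_T^{\mathcal B}$ is infinite. $\blacksquare$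

## 10. Every degree is the degree of one $\Delta_2$ sentence

This section proves Theorem B, part 2. Let $d(A)\in D_T$. We write $\mathrm{Con}_{T|z+\varphi}$ for the consistency of the first $z$ axioms of $T$ together with $\varphi$; it is provably decreasing in $z$. By the diagonal lemma choose $\varphi$ with
$$PA\vdash\varphi\leftrightarrow\exists z\,(\mathrm{Con}_{A|z}\wedge\neg\mathrm{Con}_{T|z+\varphi}). \tag{9}$$

**Step 1: $A\le T+\varphi$.** By Fact 1 we must show $T+\varphi\vdash\mathrm{Con}_{A|k}$ for each $k$. By reflexivity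
$$T+\varphi\vdash\mathrm{Con}_{T|k+\varphi}. \tag{10}$$
So in $T+\varphi$ any witness $z$ of (9) satisfies $z>k$, because $\mathrm{Con}_{T|z+\varphi}$ fails and is decreasing in $z$. For that $z$ we have $\mathrm{Con}_{A|z}$, hence $\mathrm{Con}_{A|k}$.

**Step 2: $T+\varphi\le A$.** Enumerating $T+\varphi$ with $\varphi$ as its first axiom, we see from Fact 1 that it suffices to show $A\vdash\mathrm{Con}_{T|k+\varphi}$ for each $k$. Work in $A$, where $\mathrm{Con}_{A|k}$ holds by reflexivity. Suppose $\neg\mathrm{Con}_{T|k+\varphi}$. Then $z=k$ witnesses (9), so $\varphi$ holds. By (10), $\varphi\to\mathrm{Con}_{T|k+\varphi}$ is a theorem of $T$, hence of $A$. So $\mathrm{Con}_{T|k+\varphi}$ holds, a contradiction.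

Thus $d(A)=d(\varphi)$.

**Step 3: $\varphi$ is $\Delta_2$ in $PA$.** By (9), $\varphi$ is $\Sigma_2$. To see that $\neg\varphi$ is $\Sigma_2$ too, we replace "some $z$" by "the least possible $z$". Let $K(z)$ be
$$\neg\mathrm{Con}_{T|z+\varphi}\wedge\forall y<z\,\mathrm{Con}_{T|y+\varphi},$$
which in $PA$ is a Boolean combination of $\Sigma_1$ formulas, and which holds for at most one $z$. If $z$ witnesses (9), let $z_0\le z$ be least with $\neg\mathrm{Con}_{T|z_0+\varphi}$. Then $K(z_0)$, and $\mathrm{Con}_{A|z_0}$ since $\mathrm{Con}_{A|z}$ is decreasing in $z$. So $PA\vdash\varphi\leftrightarrow\exists z\,(K(z)\wedge\mathrm{Con}_{A|z})$, the converse direction being clear. Now $\varphi$ fails iff either there is no $z$ with $K(z)$, that is, $\mathrm{Con}_{T|z+\varphi}$ for all $z$, or the unique such $z$ has $\neg\mathrm{Con}_{A|z}$: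
$$PA\vdash\neg\varphi\leftrightarrow\forall z\,\mathrm{Con}_{T|z+\varphi}\ \vee\ \exists z\,(K(z)\wedge\neg\mathrm{Con}_{A|z}).$$
The first disjunct is $\Pi_1$ and the second is an existential quantifier in front of a Boolean combination of $\Sigma_1$ formulas, so the right side is $\Sigma_2$. Hence $\varphi$ is $\Delta_2$ provably in $PA$.

Applied to the theory $T+F$ of Theorem A, this gives a provably $\Delta_2$ sentence $\varphi$ with $d(\varphi)=d(T+F)\notin G_T^{\mathcal B}$. The closure of the degrees of provably $\Delta_2$ sentences is all of $D_T$, so $\mathcal B_1$ in Theorem A cannot be replaced by the class of provably $\Delta_2$ sentences. $\blacksquare$
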